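# Monge–Ampère volumes on the square of a Hopf surface

## 1. The forms $T_1,T_2,F_1,F_2$ on $H\times H$, and the failure of $dd^c(T_1T_2)=0$

Let
$$H=(\mathbb C^2\setminus\{0\})/\langle z\mapsto e\,z\rangle ,$$
a Hopf surface: a compact complex surface, diffeomorphic to $S^1\times S^3$. The lecture turns on four differential forms on $M=H\times H$ and one computation with them, so we do that first.

**Conventions.** Put $d^c=\frac{i}{2\pi}(\bar\partial-\partial)$, so that $dd^c=\frac i\pi\partial\bar\partial$. On $\mathbb C$ this gives $dd^c\log|v|=\delta_0$. For real functions $u$ we have $du\wedge d^cu=\frac i\pi\partial u\wedge\bar\partial u$. Both $d$ and $d^c$ are antiderivations and $dd^c=-d^cd$. By Stokes, on a compact complex manifold and for smooth forms $\alpha,\beta$ of even degree (with total degree two less than the real dimension),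
$$\int\alpha\wedge dd^c\beta=\int dd^c\alpha\wedge\beta. \tag{1}$$
Indeed $d(\alpha\wedge d^c\beta)=d\alpha\wedge d^c\beta+\alpha\wedge dd^c\beta$ and $d^c(d\alpha\wedge\beta)=d^cd\alpha\wedge\beta-d\alpha\wedge d^c\beta$ both integrate to $0$. Wedge signs between forms are often omitted.

**The forms.** Let $z,w\in\mathbb C^2\setminus\{0\}$ be the coordinates on the universal covers of the two factors of $M$, and set
$$t_1=\log|z|,\qquad t_2=\log|w|,\qquad F_i=dd^ct_i,\qquad T_i=dt_i\wedge d^ct_i=\tfrac i\pi\,\partial t_i\wedge\bar\partial t_i .$$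
The deck transformation changes $t_1$ into $t_1+1$, so $dt_i,d^ct_i,F_i,T_i$ live on $M$, although $t_i$ does not. The form $F_1$ is the pullback of a form under $H\to\mathbb P^1$, $z\mapsto[z]$: with $p=z_2/z_1$ we have $t_1=\log|z_1|+\frac12\log(1+|p|^2)$, and $\log|z_1|$ is pluriharmonic, so
$$F_1=\frac{i}{2\pi}\frac{dp\wedge d\bar p}{(1+|p|^2)^2},$$
the Fubini–Study form, of total mass $\frac1\pi\int_{\mathbb C}\frac{dA}{(1+|p|^2)^2}=1$. In particular $F_i^2=0$, and of course $T_i^2=0$.

Both $T_1$ and $F_1$ are semipositive of rank one. The kernel of $F_1$ is the radial direction $\mathbb Cz$, and there $\partial t_1=\frac{\bar z\cdot dz}{2|z|^2}$ takes the value $\frac12\neq0$ on the vector $z$. Hence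
$$\omega_1=8T_1+F_1,\qquad \omega_2=8T_2+F_2,\qquad \omega=\omega_1+\omega_2$$
are Hermitian metrics on the two factors and on $M$. (The number $8$ will be used in Section 5.)

**The computation.** From $dF_i=0=d^cF_i$ and $d^cdt_i=-F_i$,
$$dT_i=-dt_i\wedge F_i,\qquad d^cT_i=-F_i\wedge d^ct_i,\qquad dd^cT_i=-F_i^2=0. \tag{2}$$
So each $T_i$ is $dd^c$-closed. Their product is not:
$$dd^c(T_1T_2)=dT_1\wedge d^cT_2-d^cT_1\wedge dT_2=F_1F_2\,S,\qquad S=dt_1\wedge d^ct_2+dt_2\wedge d^ct_1. \tag{3}$$
Here $d(d^cT_1\wedge T_2)=-d^cT_1\wedge dT_2$ because $d^cT_1$ is a $3$-form; then $dT_1\wedge d^cT_2=F_1F_2\,dt_1\wedge d^ct_2$, and $d^cT_1\wedge dT_2=F_1F_2\,d^ct_1\wedge dt_2=-F_1F_2\,dt_2\wedge d^ct_1$.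

**Coordinates.** Let $\Lambda=\mathbb Z+2\pi i\mathbb Z$ and $E=\mathbb C/\Lambda$, with Haar probability measure $dm=\frac{i}{4\pi}dv\wedge d\bar v$ (the area of $E$ is $2\pi$). On $U=\{z_1w_1\neq0\}\subset M$ put
$$p=\tfrac{z_2}{z_1},\quad a_1=\log z_1 \bmod\Lambda,\qquad q=\tfrac{w_2}{w_1},\quad a_2=\log w_1\bmod\Lambda .$$
These identify $U$ with $\mathbb C_p\times\mathbb C_q\times E\times E$. Since $t_1=\mathrm{Re}\,a_1+\frac12\log(1+|p|^2)$, we have $\partial t_i\equiv\frac12da_i$ modulo $dp,dq$. Hence $T_1T_2F_1F_2$ is a probability measure on $M$: on $U$ it is the product of two Fubini–Study measures and two Haar measures, and $M\setminus U$ is a null set. Similarly $\int_H T_1F_1=1$ and $\int_H\omega_1^2=16$. By polarization of $du\wedge d^cu=\frac i\pi\partial u\wedge\bar\partial u$,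
$$S=\tfrac i\pi(\partial t_1\wedge\bar\partial t_2+\partial t_2\wedge\bar\partial t_1)\equiv\tfrac{i}{4\pi}(da_1\,d\bar a_2+da_2\,d\bar a_1)\quad\text{modulo }dp,dq,d\bar p,d\bar q. \tag{4}$$
So $S$, restricted to the fibers $E\times E$ of $M\to\mathbb P^1\times\mathbb P^1$, is nonzero and **indefinite**: it is positive in the direction $da_1=da_2$ and negative in the direction $da_1=-da_2$. Both signs will matter.

## 2. The extremal volumes $v_+$ and $v_-$, and what $H\times H$ is for

Let $X$ be a compact complex manifold of dimension $n$ with a Hermitian metric $\omega_X$, that is, a smooth positive definite real $(1,1)$-form, not necessarily closed.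

**Definition.** $\mathrm{PSH}(X,\omega_X)$ is the set of upper semicontinuous $\varphi:X\to[-\infty,+\infty)$, not identically $-\infty$, locally the sum of a plurisubharmonic (psh) and a smooth function, with $\omega_X+dd^c\varphi\ge0$ as a current.

For bounded $\varphi$ the measure $(\omega_X+dd^c\varphi)^n$ is defined following Bedford–Taylor. Locally choose a smooth $h$ with $dd^ch\ge\omega_X$. Then $u=\varphi+h$ is bounded and psh, and one expands $(dd^cu+(\omega_X-dd^ch))^n$, where the powers $(dd^cu)^k$ are the Bedford–Taylor products.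

**Example.** On $\mathbb P^1$ with the Fubini–Study form $F$ of mass $1$, the function $x=\log\frac{|z_1|}{|z|}=-\frac12\log(1+|p|^2)$ satisfies $dd^cx=-F$ away from $z_1=0$. The function $\varphi=\max(x,-C)$, with $C>0$, is bounded and $F$-psh. The measure $F+dd^c\varphi$ vanishes on $\{x>-C\}$, equals $F$ on $\{x<-C\}$, where it has mass $e^{-2C}$, and puts the remaining mass $1-e^{-2C}$ on the circle $\{x=-C\}$. The mass has moved but the total is $1$.

**Definition.** $v_+(\omega_X)$ and $v_-(\omega_X)$ are the supremum and the infimum of $\int_X(\omega_X+dd^c\varphi)^n$ over $\varphi\in\mathrm{PSH}(X,\omega_X)\cap L^\infty(X)$.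

When $\omega_X$ is not closed, the total mass may depend on $\varphi$. We use as a black box the following known fact (Guedj–Lu): each of the conditions $v_+(\omega_X)<+\infty$ and $v_-(\omega_X)>0$ is independent of the Hermitian metric and invariant under bimeromorphic transformations of compact complex manifolds. So each is a property of $X$. Both hold, for example, in the Fujiki class (manifolds bimeromorphic to compact Kähler manifolds). The text "Théorie du pluripotentiel et géométrie complexe" asks: if $X$ and $Y$ have one of these properties, does $X\times Y$ have it too? For both properties the answer is no, and $H\times H$ is the example.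

**Theorem A.** Let $X=Y=H$. Then $v_-(\omega_X)>0$ and $v_+(\omega_X)<+\infty$ for every Hermitian metric $\omega_X$ on $X$, but $v_-(\omega)=0$ and $v_+(\omega)=+\infty$ for every Hermitian metric $\omega$ on $X\times Y$.

**Theorem B.**

1. For all $n,m\ge2$ there are compact complex manifolds $X,Y$ of dimensions $n,m$, each satisfying both properties, such that $X\times Y$ satisfies neither.
2. If $X$ is a compact complex surface or curve and $Y$ is in the Fujiki class, then $X\times Y$ has both properties. In particular a product of two positive-dimensional manifolds of total dimension $\le3$ always has both, so total dimension $4$ in Theorem A is minimal.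

The case of a curve times a manifold of dimension $\ge3$ outside the Fujiki class is not settled by these arguments.

## 3. Metrics with $dd^c\omega^j=0$: the volume is constant

On a curve nothing can happen: $\int(\omega+dd^c\varphi)=\int\omega$. The same holds for a Kähler metric in any dimension. The next lemma isolates what one really needs.

**Lemma 1.** If a Hermitian metric $\omega$ on a compact $N$-dimensional manifold satisfies $dd^c\omega^j=0$ for $1\le j\le N-1$, then $\int(\omega+dd^c\varphi)^N=\int\omega^N$ for all bounded $\varphi\in\mathrm{PSH}$. Hence $v_\pm(\omega)=\int\omega^N\in(0,\infty)$.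

*Proof.* Locally $\varphi=u-h$ with $u$ bounded psh and $h$ smooth. If $P=(dd^cu)^j\wedge(dd^ch)^l$, then $dd^c(uP)=dd^cu\wedge P$ by Bedford–Taylor theory (the extra factor $(dd^ch)^l$ is smooth and closed), and $dd^c(hP)=dd^ch\wedge P$ because $h$ is smooth and $P$ is closed. Expanding $(dd^c\varphi)^k=(dd^cu-dd^ch)^k$, we see that it is a closed current of order $0$ and that
$$(dd^c\varphi)^k=dd^c\big(\varphi\,(dd^c\varphi)^{k-1}\big)\qquad(k\ge1).$$
The Monge–Ampère measure is $\sum_k\binom Nk\omega^{N-k}\wedge(dd^c\varphi)^k$. For $k\ge1$ we test against the smooth form $\omega^{N-k}$ on the compact manifold, using the definition of $dd^c$ on currents: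
$$\int\omega^{N-k}\wedge dd^c\big(\varphi(dd^c\varphi)^{k-1}\big)=\int\varphi\,(dd^c\varphi)^{k-1}\wedge dd^c\omega^{N-k}=0,$$
by hypothesis if $k<N$, and because $dd^c1=0$ if $k=N$. Only $k=0$ survives. $\square$

**Surfaces.** For $N=2$ the hypothesis is just $dd^c\omega=0$, and such a metric always exists (Gauduchon). On $H$ we have one explicitly: $dd^c\omega_1=0$ by (2), so $v_\pm(\omega_1)=\int\omega_1^2=16$. This proves the first half of Theorem A, for every metric by metric independence.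

**Products: the natural attempt.** Given $dd^c\omega_X=0$ and $dd^c\omega_Y=0$, put $\Omega=\omega_X+\omega_Y$ and try Lemma 1. In general
$$dd^c\Omega^j=j\,\Omega^{j-1}\wedge dd^c\Omega+j(j-1)\,\Omega^{j-2}\wedge d\Omega\wedge d^c\Omega, \tag{5}$$
and here $dd^c\Omega=0$. What is left is $d\Omega\wedge d^c\Omega$. This works in one important case.

**Proof of Theorem B(2).** Let $Y$ be bimeromorphic to a compact Kähler manifold $(Y',\omega_{Y'})$ and let $\omega_X$ be a metric on the surface or curve $X$ with $dd^c\omega_X=0$. Take $\Omega=\omega_X+\omega_{Y'}$. Then $dd^c\Omega=0$, and $d\Omega\wedge d^c\Omega=d\omega_X\wedge d^c\omega_X=0$, since it is pulled back from a $6$-form on a manifold of real dimension at most $4$. By (5), $dd^c\Omega^j=0$ for all $j$, so Lemma 1 gives both properties for $X\times Y'$, and bimeromorphic invariance gives them for $X\times Y$. If two positive-dimensional factors have total dimension at most $3$, one is a curve, which is Kähler, and the other is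 a curve or a surface, so the product has both properties. $\square$

**Where it stops.** If neither metric is closed, $d\Omega\wedge d^c\Omega$ contains the cross terms $d\omega_X\wedge d^c\omega_Y+d\omega_Y\wedge d^c\omega_X$. On $H\times H$ with our $\omega$, they are $64(dT_1\wedge d^cT_2-d^cT_1\wedge dT_2)=64\,F_1F_2S$ by (3), so $dd^c\omega^2=128\,F_1F_2S\ne0$. The hypothesis of Lemma 1 fails, and it fails through an indefinite form. That alone is not a counterexample. We now compute exactly how the volume depends on $\varphi$.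

## 4. A quadratic formula for $\int_{H\times H}(\omega+dd^c\varphi)^4$

**Lemma 2.** For $\varphi\in C^\infty(M,\mathbb R)$,
$$\int_M(\omega+dd^c\varphi)^4=1536\Big(1-\tfrac12\int_Md\varphi\wedge d^c\varphi\wedge S\wedge F_1\wedge F_2\Big).$$

*Proof.* Let $F=F_1+F_2$ and $\theta=F+dd^c\varphi$, a closed form, so that $\omega+dd^c\varphi=8(T_1+T_2)+\theta$. Since $(T_1+T_2)^2=2T_1T_2$ and $(T_1+T_2)^3=0$,
$$\big(8(T_1+T_2)+\theta\big)^4=\theta^4+32(T_1+T_2)\theta^3+768\,T_1T_2\,\theta^2 .$$

**Step 1: the first two terms integrate to zero.** We have $F^2=2F_1F_2$ and $F^3=0$. By Stokes $\int\theta^4=\int F^4=0$. Because $F^3=0$, $\theta^3=dd^c\varphi\wedge\beta$ with $\beta=3F^2+3F\,dd^c\varphi+(dd^c\varphi)^2$, which is $d$- and $d^c$-closed. By (1), $\int T_i\theta^3=\int T_i\wedge dd^c(\varphi\beta)=\int\varphi\,dd^cT_i\wedge\beta=0$.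

**Step 2: the third term.** The form $F_1F_2S$ is $d$- and $d^c$-closed: $dS=-dt_1\wedge F_2-dt_2\wedge F_1$ and $d^cS=-F_1\wedge d^ct_2-F_2\wedge d^ct_1$ are killed by $F_1F_2$, since $F_i^2=0$. For the same reason $F\wedge F_1F_2S=0$. By (1) and (3),
$$\int T_1T_2\theta^2=\int T_1T_2F^2+2\int\varphi\,F\wedge F_1F_2S+\int\varphi\,dd^c\varphi\wedge F_1F_2S .$$
The first integral is $2\int T_1T_2F_1F_2=2$, the second is $0$, and the third equals $-\int d\varphi\wedge d^c\varphi\wedge S\wedge F_1F_2$ by Stokes. Multiply by $768$. $\square$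

Only the derivative of $\varphi$ along the fibers $E\times E$ enters, because $F_1F_2$ kills $dp,dq$ and their conjugates. Moreover (4) says that variation in $a_1+a_2$ and variation in $a_1-a_2$ contribute with opposite signs.

## 5. Potentials depending on $(x,y,a_1\pm a_2)$

Fix $\epsilon\in\{+1,-1\}$. On $U$ let
$$x=\log\frac{|z_1|}{|z|}=-\tfrac12\log(1+|p|^2)\le0,\qquad y=\log\frac{|w_1|}{|w|}\le0,\qquad v=a_1+\epsilon a_2\in E .$$
Then $dd^cx=-F_1$ and $dd^cy=-F_2$ on $U$, and $x+y\to-\infty$ at $M\setminus U$, because $e^{x+y}=\frac{|z_1||w_1|}{|z||w|}$ is continuous on $M$ with zero set $M\setminus U$.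

We need the law of $(x,y,v)$ under the probability $T_1T_2F_1F_2$. With $s=|p|^2$ the Fubini–Study measure is $\frac{ds}{(1+s)^2}\frac{d\vartheta}{2\pi}$, so $e^{2x}=\frac1{1+s}$ is uniform on $(0,1]$. Hence $(x,y)$ has law $\lambda=4e^{2x+2y}dx\,dy$ on $(-\infty,0]^2$, and $v$ is independent of $(p,q)$ with law $m$. For a locally Lipschitz $\Phi:(-\infty,0]^2\times E\to\mathbb R$ put
$$J(\Phi)=4\iint|\partial_v\Phi|^2\,dm\,d\lambda .$$

**Lemma 3.** Let $\Phi$ be smooth and real on a neighborhood of $(-\infty,0]^2\times E$ and constant where $x,y\le0$, $x+y\le-M_0$. Then $\varphi=\Phi(x,y,v)$, extended by that constant across $M\setminus U$, is smooth on $M$ and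
$$\int_M(\omega+dd^c\varphi)^4=1536\,(1+\epsilon J(\Phi)).$$

*Proof.* Smoothness is clear: $x,y$ are smooth on $U$, and $\varphi$ is constant near $M\setminus U$. Modulo $dp,dq$ and conjugates, $\partial\varphi\equiv\Phi_v(da_1+\epsilon\,da_2)$. With (4),
$$d\varphi\wedge d^c\varphi\wedge S\equiv\tfrac i\pi\cdot\tfrac i{4\pi}|\Phi_v|^2\big(da_1d\bar a_1+da_2d\bar a_2+\epsilon\,\Sigma\big)\wedge\Sigma,\qquad \Sigma=da_1d\bar a_2+da_2d\bar a_1 .$$
Now $da_jd\bar a_j\wedge\Sigma=0$, and $\Sigma^2=2\,da_1d\bar a_2da_2d\bar a_1=-2\,da_1d\bar a_1da_2d\bar a_2$ (exchange the two barred factors). Also $\frac i\pi\cdot\frac i{4\pi}=4(\frac i{4\pi})^2$ and $T_1T_2\equiv(\frac i{4\pi})^2da_1d\bar a_1da_2d\bar a_2$. Hence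
$$d\varphi\wedge d^c\varphi\wedge S\wedge F_1F_2=-8\epsilon\,|\Phi_v|^2\,T_1T_2F_1F_2,$$
and Lemma 2 gives $1536\big(1+4\epsilon\int|\Phi_v|^2T_1T_2F_1F_2\big)=1536(1+\epsilon J(\Phi))$. $\square$

So the volume is already nonconstant: for $\Phi$ as in Lemma 3 with $J(\Phi)>0$ and small $\kappa>0$, $\kappa\varphi$ is $\omega$-psh because $\omega>0$, and the volume is $1536(1+\epsilon\kappa^2J(\Phi))$. To reach $+\infty$ or $0$ we must take $\varphi$ large while keeping $\omega+dd^c\varphi\ge0$. The next definition lists sufficient conditions.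

**Definition (class $\mathcal P_\epsilon$).** It consists of the locally Lipschitz $\Phi:(-\infty,0]^2\times E\to\mathbb R$ such that

* (i) $\Phi-x$ is nonincreasing in $x$, and $\Phi-y$ is nonincreasing in $y$;
* (ii) $\Phi(\mathrm{Re}\,\zeta_1,\mathrm{Re}\,\zeta_2,v)+|v-\zeta_1-\epsilon\zeta_2|^2$ is psh on $\{\mathrm{Re}\,\zeta_1<0,\ \mathrm{Re}\,\zeta_2<0\}\times\mathbb C_v$;
* (iii) $\Phi$ is constant on $\{x+y\le-M_0\}$ for some $M_0$.

**Example.** $\Phi=\max(\eta(x+y),-1)$ with $0<\eta\le1$ is in $\mathcal P_\epsilon$: the slopes are at most $\eta\le 1$; $\mathrm{Re}(\zeta_1+\zeta_2)$ is pluriharmonic, so its maximum with a constant is psh; and (iii) holds with $M_0=1/\eta$. But $J(\Phi)=0$, and what we want is large $J$.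

**Proposition 4.** If $\Phi\in\mathcal P_\epsilon$, there are smooth $\varphi_\tau\in\mathrm{PSH}(M,\omega)$ with $\lim_{\tau\to0^+}\int_M(\omega+dd^c\varphi_\tau)^4=1536(1+\epsilon J(\Phi))$. Hence $v_+(\omega)\ge1536(1+J(\Phi))$ if $\epsilon=1$; if $\epsilon=-1$, then $J(\Phi)\le1$ and $v_-(\omega)\le1536(1-J(\Phi))$.

*Proof.* **Step 1: smoothing inside the class.** The hypersurface $x=0$ is attained (at $p=0$), so we need $\Phi$ smooth slightly beyond it; we translate while averaging. Let $k\ge0$ be smooth on $\mathbb R^2\times\mathbb C$ with $\int k=1$ and compact support in $\{a,b\in(\frac12,1),\ |c|<1\}$, and put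
$$\Phi_\tau(x,y,v)=\int\Phi(x-\tau a,\,y-\tau b,\,v-\tau c)\,k(a,b,c).$$
If $x,y<\tau/2$, then $x-\tau a<0$ and $y-\tau b<0$ on the support, so $\Phi_\tau$ is defined and smooth on $\{x,y<\tau/2\}\times E$. There it satisfies (i) and (iii), as an average of translates. It satisfies (ii) on $\{\mathrm{Re}\,\zeta_1,\mathrm{Re}\,\zeta_2<\tau/2\}$: translating $(\zeta_1,\zeta_2,v)$ by constants replaces $|A|^2$, where $A=v-\zeta_1-\epsilon\zeta_2$, by $|A-c'|^2=|A|^2-2\mathrm{Re}(\bar c'A)+|c'|^2$, which differs from $|A|^2$ by a pluriharmonic function, and averages of psh functions are psh.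

**Step 2: $J(\Phi_\tau)\to J(\Phi)$.** By (iii), $\partial_v\Phi$ vanishes outside $\{x+y\ge-M_0\}$, a compact set on which $\Phi$ is Lipschitz; so $\partial_v\Phi$ (defined a.e., equal to the weak derivative) is bounded with compact support. Extend it by $0$ to $\{x>0\}\cup\{y>0\}$. For $x,y\le0$, $\partial_v\Phi_\tau$ is its convolution with an approximate identity, since only values at points with both coordinates negative enter. Hence $\partial_v\Phi_\tau\to\partial_v\Phi$ in $L^2(dx\,dy\,dm)$ on $(-\infty,0]^2\times E$. As $\lambda$ has bounded density, $J(\Phi_\tau)\to J(\Phi)$.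

**Step 3: positivity.** Let $\varphi_\tau$ be the function on $M$ given by $\Phi_\tau$ as in Lemma 3. Near $M\setminus U$ it is constant and $\omega>0$. On $U$ write $\partial x=\frac12\xi_1$, $\partial y=\frac12\xi_2$ and $\rho'=\xi_1+\epsilon\xi_2$. Since $t_1=\mathrm{Re}\,a_1-x$ and $t_2=\mathrm{Re}\,a_2-y$, we get $\partial t_1+\epsilon\partial t_2=\frac12(dv-\rho')$, so as Hermitian forms
$$8\big(|\partial t_1|^2+|\partial t_2|^2\big)\ge4|\partial t_1+\epsilon\partial t_2|^2=|dv-\rho'|^2 .$$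
This is what the factor $8$ is for. Let $\mathcal H$ be the complex Hessian of $\Phi_\tau(\mathrm{Re}\,\zeta_1,\mathrm{Re}\,\zeta_2,v)$ evaluated on $(\xi_1,\xi_2,dv)$. For instance its $\zeta_1\bar\zeta_1$ term is $\frac14\Phi_{xx}|\xi_1|^2=\Phi_{xx}|\partial x|^2$, and its mixed $\zeta_1\bar v$ term is $\frac12\Phi_{x\bar v}\xi_1\,d\bar v=\Phi_{x\bar v}\,\partial x\,d\bar v$, exactly as in the chain rule for $\partial\bar\partial\varphi_\tau$. The chain rule also produces $\partial_x\Phi_\tau\,dd^cx=-\partial_x\Phi_\tau F_1$ and $-\partial_y\Phi_\tau F_2$. Therefore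
$$\omega+dd^c\varphi_\tau=\tfrac i\pi\big[8|\partial t_1|^2+8|\partial t_2|^2+\mathcal H\big]+(1-\partial_x\Phi_\tau)F_1+(1-\partial_y\Phi_\tau)F_2\ \ge\ 0:$$
the bracket is at least $|dv-\rho'|^2+\mathcal H\ge0$ by (ii), and the last two coefficients are nonnegative by (i).

**Step 4: volume.** By Lemma 3 the volume is $1536(1+\epsilon J(\Phi_\tau))$, which tends to $1536(1+\epsilon J(\Phi))$. If $\epsilon=-1$, volumes of $\omega$-psh functions are nonnegative, so $J(\Phi_\tau)\le1$ and $J(\Phi)\le1$. $\square$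

Theorem A is thus reduced to
$$\sup_{\mathcal P_+}J=+\infty,\qquad\sup_{\mathcal P_-}J=1. \tag{6}$$

## 6. The Green function of $E$ and a positive definite Hermitian form

**A first try: functions of $v$ alone.** Forget (iii) and let $\Phi=\Phi(v)$ be smooth. Condition (ii) reads $\Phi_{v\bar v}|\nu|^2+|\nu-\rho'|^2\ge0$ for all $\nu,\rho'$. Taking $\rho'=\nu$ gives $\Phi_{v\bar v}\ge0$ on the compact curve $E$, so $\Phi$ is constant. The square in (ii) is no help in the direction $\nu=\rho'$: the negative part of $\Phi_{v\bar v}$ must be paid for by convexity in $x,y$, while (i) bounds the slope in $x,y$.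

**A second try.** With $\rho=\zeta_1+\epsilon\zeta_2$ and $r=\mathrm{Re}\,\rho$, let $\Phi=A(r)+B(r)g(v)$. On $\nu=\rho'$, $|\nu|=1$, (ii) requires
$$\tfrac14(A''+B''g)+B\,g_{v\bar v}+B'\,\mathrm{Re}\,g_v\ \ge0 .$$
If $B$ varies slowly, the main terms are $\frac14A''+Bg_{v\bar v}$, so we want $g_{v\bar v}\ge-\frac14$, $A''=B$, and as much energy $\int4|g_v|^2dm$ as possible. The Green function $G$ of $E$ has $G_{v\bar v}=-\frac14$ off its pole and infinite energy. With $A=Le^{r/L}$ and $B=\frac1Le^{r/L}$ this suggests $Le^{r/L}(1+G/L^2)$, with $A'\le1$ for $r\le0$. The energy of $\frac1LG$ on $\{|G|<tL^2\}$ will turn out to be about $t$, however large $L$ is.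

But $g=G$ itself fails. After dividing by $B$, the expression above equals $\frac{G}{4L^2}+\frac1L\mathrm{Re}\,G_v$, which is negative wherever $G<0$ and $\mathrm{Re}\,G_v\le0$. Such points exist near the pole, where $G_v=\frac1{2v}+O(1)$. The remedy has two parts. Multiplying by $1-\delta$ leaves a margin of order $\delta$, enough while $|G_v|\le c\,\delta L$ with $c$ small. Composing $G$ with a convex function $\gamma$ adds $\gamma''|G_v|^2$ to $g_{v\bar v}$, which takes care of large $|G_v|$.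

**The Green function.** Let $G$ be the function on $E$ with $\frac i\pi\partial\bar\partial G=\delta_0-dm$ and $\max G=0$ (textbook existence). Then $G\le0$, $G$ is smooth off $0$, $G_{v\bar v}=-\frac14$ off $0$, and $G-\log|v|$ is smooth near $0$. We set $G(0)=-\infty$, so that sets of the form $\{|G|<t\}$ exclude $0$. Write $D=|G_v|$. There are $C_0,c_0,C_1>0$ with
$$|G|\le C_0+\log(1+D);\qquad D\ge c_0e^{|G|}\ \text{ if }|G|\ge C_0;\qquad\Big|\int_{\{|G|<t\}}4D^2\,dm-t\Big|\le C_1\quad(t>0). \tag{7}$$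

*Proof of (7).* Near $0$ we have $G_v=\frac1{2v}+O(1)$ and $G=\log|v|+O(1)$, and $G$ is bounded away from $0$. This gives the first two statements once $C_0$ is large enough that $|G|\ge C_0$ forces $v$ close to $0$. For the third, note that $dG\wedge d^cG=\frac i\pi D^2dv\wedge d\bar v=4D^2dm$ off $0$. Let $-t$ be a regular value of $G$ and $\Omega_t=\{G>-t\}$. Stokes gives $\int_{\partial\Omega_t}d^cG=\int_{\Omega_t}dd^cG=-m(\Omega_t)$ and then
$$\int_{\Omega_t}dG\wedge d^cG=\int_{\partial\Omega_t}G\,d^cG-\int_{\Omega_t}G\,dd^cG=t\,m(\Omega_t)+\int_{\Omega_t}G\,dm .$$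
By Chebyshev $t(1-m(\Omega_t))\le\int_E|G|\,dm$, so the claim holds with $C_1=2\int_E|G|\,dm<\infty$. By Sard such $t$ are dense, and $t\mapsto\int_{\{|G|<t\}}4D^2dm$ is left-continuous, so the claim holds for all $t>0$. $\square$

**The modified function $g$.** Fix $\delta\in(0,\frac14]$, $K\ge1$ and $\mu=\frac1{2K}$. For $L\ge1$ let $E_L=\{v\in E\setminus\{0\}:|G|<KL^2\}$ and
$$g=(1-\delta)\gamma(G),\qquad\gamma(G)=G+\frac{\mu}{2L^2}G^2-\frac\delta4\log(1-G).$$
Derivatives of $\gamma$ are with respect to $G$. On $E_L$,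
$$\gamma'=1+\frac{\mu G}{L^2}+\frac{\delta/4}{1-G}\in\big[\tfrac12,1+\tfrac\delta4\big],\qquad\gamma''=\frac\mu{L^2}+\frac{\delta/4}{(1-G)^2},$$
since $-\frac12<\mu G/L^2\le0$. As $\gamma(0)=0$ and $G\le0$, integrating $\gamma'$ from $G$ to $0$ gives $\frac12|G|\le-\gamma(G)\le(1+\frac\delta4)|G|$. With $1-\delta\ge\frac34$ and $(1-\delta)(1+\frac\delta4)\le1-\frac34\delta$,
$$g\le0,\qquad\tfrac14|G|\le|g|\le|G|,\qquad|g_v|\le D,\qquad g_{v\bar v}\ge-\tfrac14\big(1-\tfrac34\delta\big)+\tfrac12\gamma''D^2; \tag{8}$$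
the last one because $g_{v\bar v}=(1-\delta)(-\frac14\gamma'+\gamma''D^2)$. Likewise $|g_v|=(1-\delta)\gamma'D\ge\frac38D$.

**Lemma 5.** There is $L_0(\delta,K)$ such that for $L\ge L_0$, $v\in E_L$, $\alpha\in(0,1]$, $\sigma=\pm1$, the Hermitian form in $(\rho',\nu)$
$$\mathcal Q=\tfrac14\Big(1+\frac g{L^2}\Big)|\rho'|^2+g_{v\bar v}|\nu|^2+\frac\sigma L\mathrm{Re}(g_v\,\nu\,\bar\rho')+\frac L\alpha|\nu-\rho'|^2$$
is positive definite.

*Proof.* **Step 1: change variables to $\nu$ and $R=\nu-\rho'$.** The bad direction is $R=0$, and $R$ carries the large coefficient $L/\alpha\ge L$. So every term is bounded by a controlled multiple of $|\nu|^2$ plus a constant times $|R|^2$: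

* $\frac14|\rho'|^2\ge\frac14(1-\frac\delta4)|\nu|^2-\frac1\delta|R|^2$, from $|\nu-R|^2\ge(1-\theta)|\nu|^2-(\theta^{-1}-1)|R|^2$ with $\theta=\frac\delta4$;
* $\frac{|g|}{4L^2}|\rho'|^2\le\frac{|G|}{2L^2}(|\nu|^2+|R|^2)\le\frac{|G|}{2L^2}|\nu|^2+\frac K2|R|^2$;
* $\frac1L|g_v\nu\bar\rho'|\le\frac DL|\nu|^2+\frac DL|\nu||R|\le\frac DL|\nu|^2+\frac\mu8\frac{D^2}{L^2}|\nu|^2+\frac2\mu|R|^2$, and $\frac2\mu=4K$.

With (8), using $\frac14(1-\frac\delta4)-\frac14(1-\frac34\delta)=\frac\delta8$ and $\frac12\gamma''D^2=\frac\mu2\frac{D^2}{L^2}+\frac\delta8\frac{D^2}{(1-G)^2}$, we get $\mathcal Q\ge c_\nu|\nu|^2+(L-\frac1\delta-5K)|R|^2$, where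
$$c_\nu=\frac\delta8+\frac{3\mu}8\frac{D^2}{L^2}+\frac\delta8\frac{D^2}{(1-G)^2}-\frac{|G|}{2L^2}-\frac DL .$$

**Step 2: absorb $\frac{|G|}{2L^2}$.** We claim $\frac{|G|}{2L^2}\le\frac\delta{32}+\frac\mu8\frac{D^2}{L^2}$ for $L$ large. This is clear if $|G|\le\delta L^2/16$. Otherwise, for $L$ large, $|G|$ is so large that (7) gives $\frac\mu8D^2\ge\frac\mu8c_0^2e^{2|G|}\ge\frac12|G|$.

**Step 3: absorb $\frac DL$.** We claim $\frac DL\le\frac\delta{32}+\frac\mu8\frac{D^2}{L^2}+\frac\delta8\frac{D^2}{(1-G)^2}$ for $L$ large. If $D\le\delta L/32$, the first term suffices; if $D\ge8L/\mu$, the second does. In between, (7) gives $1-G\le\ell_L:=1+C_0+\log(1+8L/\mu)$, only logarithmic in $L$. Then $\frac\delta8\frac{D^2}{\ell_L^2}\ge\frac DL$, because $D\ge\frac{\delta L}{32}\ge\frac{8\ell_L^2}{\delta L}$ for $L$ large. This middle range is the reason for the logarithm in $\gamma$.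

Together $c_\nu\ge\frac\delta8-\frac\delta{16}>0$, and $L-\frac1\delta-5K>0$ for $L$ large. All thresholds depend only on $\delta$ and $K$ (and $E$). $\square$

**Corollary 6.** Let $L\ge L_0$, let $v$ range over the preimage of $E_L$ in $\mathbb C$, and let $r=\mathrm{Re}\,\rho$.

* (+) Let $V^+(r,v)=Le^{r/L}\big(1+\frac{g(v)}{L^2}\big)$. Then $V^++|v-\rho|^2$ is psh on $\{\mathrm{Re}\,\rho<0\}$.
* (−) Let $V^-(r,v)=f(r)+\frac1Le^{-|r|/L}g(v)$ with $f(r)=|r|+Le^{-|r|/L}$. Then, for $\rho\in\mathbb C$, $V^-+|v-\rho|^2$ is locally a maximum of finitely many $C^2$ functions with nonnegative complex Hessian; in particular it is psh.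

*Proof.* The complex Hessian of a function $V(\mathrm{Re}\,\rho,v)$ on $(\rho',\nu)$ is $\frac14V_{rr}|\rho'|^2+V_{v\bar v}|\nu|^2+\mathrm{Re}(V_{vr}\,\nu\bar\rho')$, since $V_{v\bar\rho}=\frac12V_{vr}$.

(+) With $\alpha=e^{r/L}\in(0,1)$: $\frac14V^+_{rr}=\frac\alpha{4L}(1+\frac g{L^2})$, $V^+_{v\bar v}=\frac\alpha Lg_{v\bar v}$ and $V^+_{vr}=\frac\alpha{L^2}g_v$. So the complex Hessian of $V^++|v-\rho|^2$ is $\frac\alpha L\mathcal Q$ with $\sigma=+1$.

(−) We have $f'=\mathrm{sgn}(r)(1-e^{-|r|/L})$ and $f''=\frac1Le^{-|r|/L}$, so $f\in C^2$. For $r\ne0$ the complex Hessian is likewise $\frac\alpha L\mathcal Q$ with $\alpha=e^{-|r|/L}$ and $\sigma=-\mathrm{sgn}\,r$. Near a point with $r=0$: since $g\le0$ and $e^{-|r|/L}=\min(e^{r/L},e^{-r/L})$, we have $V^-=\max(U^+,U^-)$ with $U^\pm=f(r)+\frac1Le^{\mp r/L}g$ of class $C^2$. At $r=0$ the complex Hessian of $U^\pm+|v-\rho|^2$ is $\frac1L\mathcal Q$ with $\alpha=1$, $\sigma=\mp1$, which is positive definite, hence positive definite nearby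 by continuity. $\square$

## 7. $\sup_{\mathcal P_+}J=+\infty$, hence $v_+(\omega)=+\infty$

Here $\epsilon=+1$. Take $\delta=\frac14$, $K>16$, $B=\frac12\log\frac K{16}>0$, $s=x+y$ and $L\ge\max(L_0,2)$. Put
$$\Phi^0=\tfrac12V^+(s,v)+\tfrac12s,\qquad\Phi=\max(\Phi^0,-BL)\ \ (v\in E_L),\qquad\Phi=-BL\ \ (v\notin E_L).$$
The term $\frac12s$ lets us cut off at $s\to-\infty$; half of the slope allowed by (i) is spent on it. We check that $\Phi\in\mathcal P_+$.

**Gluing across $\partial E_L$.** The purpose is to see that the constant takes over before $v$ leaves $E_L$. Let $\frac12KL^2\le|G|<KL^2$, so $|g|\ge KL^2/8$ by (8), and let $u=s/L$. Since $\frac K8-1\ge\frac K{16}$, and the minimum over $u$ of $ce^u-u$ is $1+\log c$,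
$$\Phi^0/L\le-\tfrac12\Big[\big(\tfrac K8-1\big)e^u-u\Big]\le-\tfrac12\Big[\tfrac K{16}e^u-u\Big]\le-\tfrac12\Big(1+\log\tfrac K{16}\Big)<-B .$$
So $\Phi=-BL$ there. The two open sets $\{v\in E_L\}$ and $\{|G|>\frac12KL^2\}\cup\{v=0\}$ cover $E$. On the first, $\Phi$ is a maximum of a smooth function and a constant; on the second it is constant. Hence $\Phi$ is locally Lipschitz.

**Condition (i).** $\partial_x\Phi^0=\partial_y\Phi^0=\frac12e^{s/L}(1+\frac g{L^2})+\frac12\le1$, because $s\le0$ and $g\le0$. This passes to the maximum with a constant. Note that however negative $g$ is, the slope bound is never endangered.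

**Condition (ii).** With $\rho=\zeta_1+\zeta_2$, over $E_L$,
$$\Phi^0+|v-\rho|^2=\tfrac12\big(V^++|v-\rho|^2\big)+\tfrac12|v-\rho|^2+\tfrac12\mathrm{Re}\,\rho$$
is psh by Corollary 6(+), and so is its maximum with $-BL+|v-\rho|^2$. On the second open set $\Phi$ is constant and (ii) is trivial. Plurisubharmonicity is local.

**Condition (iii).** $\Phi^0\le\frac L2+\frac s2\le-BL$ if $s\le-(2B+1)L$.

**Energy.** Let $-1<s\le0$ and $|G|<BL^2$. As $B<K$, $v\in E_L$. Since $\frac L2e^{-1/L}\ge\frac L2-\frac12$ and $|g|\le|G|$,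
$$\Phi^0\ge\tfrac L2e^{-1/L}-\tfrac{BL}2-\tfrac12\ge\tfrac L2-1-\tfrac{BL}2>-BL .$$
So $\Phi=\Phi^0$ near every such point with $s<0$, and $|\Phi_v|=\frac{e^{s/L}}{2L}|g_v|\ge\frac{e^{-1/L}}{2L}\cdot\frac38D$. With $\beta_0=\lambda(\{x+y>-1\})>0$ and (7),
$$J(\Phi)\ \ge\ \beta_0\,\frac9{256}\,\frac{e^{-2/L}}{L^2}\int_{\{|G|<BL^2\}}4D^2\,dm\ \xrightarrow[L\to\infty]{}\ \frac{9\beta_0}{256}B=\frac{9\beta_0}{512}\log\frac K{16} .$$
Letting $K\to\infty$ gives $\sup_{\mathcal P_+}J=\infty$, and Proposition 4 gives $v_+(\omega)=+\infty$.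

## 8. $\sup_{\mathcal P_-}J=1$, hence $v_-(\omega)=0$

Now $\epsilon=-1$, and Proposition 4 caps $J$ at $1$; we must reach that cap exactly. With $r=x-y$, the natural analogue of the previous potential is
$$V=x+y+V^-(r,v)=2\max(x,y)+Le^{-|r|/L}\Big(1+\frac g{L^2}\Big),$$
where we used $x+y+|r|=2\max(x,y)$. Here the slope is a problem: for $x>y$, $V_x=2-e^{-|r|/L}(1+\frac g{L^2})$ is close to $1+|g|/L^2$ for $r$ small compared with $L$, so it grows as $g\to-\infty$. Dividing $V$ by the constant $1+b$ to repair this on $\{|G|<bL^2\}$ would leave a limiting energy of at most $\frac b{(1+b)^2}\le\frac14$. The way out is to divide the *slope* by a factor adapted to the point, that is, to compose $V$ with a function whose derivative is $1/\Theta$, where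
$$\Theta=2-\frac VL=2-\frac{2\max(x,y)}L-e^{-|r|/L}\Big(1+\frac g{L^2}\Big)\ \ge\ 1$$
(the inequality because $\max(x,y)\le0$ and $g\le0$). The function $t\mapsto-L\log(2-\frac tL)$ does this, and it is convex, which is what plurisubharmonicity needs.

**Set-up.** Let $b\ge1$, $\eta\in(0,\frac12]$, $\delta\in(0,\frac14]$, $B=1+\log(1+2b)$, $K=8+8e^{2B+B/\eta}$, $L\ge L_0(\delta,K)$. Put
$$\Phi^0=-(1-\eta)L\log\Theta+\eta(x+y),\qquad\Phi=\max(\Phi^0,-BL)\ \ (v\in E_L),\qquad\Phi=-BL\ \ (v\notin E_L).$$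

**Gluing across $\partial E_L$.** Let $\frac12KL^2\le|G|<KL^2$, so $|g|\ge KL^2/8$. Note $x+y=2\max(x,y)-|r|\le-|r|$. If $|r|/L>B/\eta$, then $\Phi^0\le\eta(x+y)\le-\eta|r|<-BL$. If $|r|/L\le B/\eta$, then $\Theta\ge2+e^{-B/\eta}(\frac K8-1)=2+e^{2B}>e^{2B}$, so $\Phi^0\le-\frac12L\log\Theta<-BL$. Hence $\Phi=-BL$ there, and $\Phi$ is locally Lipschitz as in Section 7.

**Condition (i).** If $x>y$, then
$$V_x=2-e^{-|r|/L}\Big(1+\frac g{L^2}\Big)=\Theta+\frac{2x}L\le\Theta,\qquad V_y=e^{-|r|/L}\Big(1+\frac g{L^2}\Big)\le1\le\Theta .$$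
The case $x<y$ is symmetric. Hence $\partial_x(-L\log\Theta)=V_x/\Theta\le1$, likewise in $y$, and $\partial_x\Phi^0,\partial_y\Phi^0\le(1-\eta)+\eta=1$ off $\{x=y\}$. Since $\Phi^0$ is locally Lipschitz, (i) holds for $\Phi^0$, and it passes to the maximum.

**Condition (ii).** Let $\rho=\zeta_1-\zeta_2$ and $\mathcal N=|v-\rho|^2$. By Corollary 6(−), over $E_L$ locally $V=\max_iV_i$ with $V_i\in C^2$ and $\partial\bar\partial V_i\ge-\partial\bar\partial\mathcal N$; the added term $\mathrm{Re}(\zeta_1+\zeta_2)$ is pluriharmonic. The function $\chi(t)=-L\log(2-\frac tL)$ is increasing and convex on $t<2L$. Since $V_i\le V$, we have $2-\frac{V_i}L\ge\Theta\ge1$, so $\chi'(V_i)=(2-\frac{V_i}L)^{-1}\in(0,1]$. As $\mathcal N$ is psh,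
$$\partial\bar\partial\chi(V_i)\ge\chi'(V_i)\,\partial\bar\partial V_i\ge-\chi'(V_i)\,\partial\bar\partial\mathcal N\ge-\partial\bar\partial\mathcal N .$$
So $\chi(V)+\mathcal N=\max_i(\chi(V_i)+\mathcal N)$ is psh. Since $\chi(V)=-L\log\Theta$,
$$\Phi^0+\mathcal N=(1-\eta)(\chi(V)+\mathcal N)+\eta\,\mathcal N+\eta\,\mathrm{Re}(\zeta_1+\zeta_2)$$
is psh. Its maximum with $-BL+\mathcal N$ is psh, and $\Phi$ is constant on $\{|G|>\frac12KL^2\}\cup\{v=0\}$; so (ii) holds.

**Condition (iii).** $\Phi^0\le\eta(x+y)\le-BL$ if $x+y\le-BL/\eta$.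

So $\Phi=\Phi_{(L)}\in\mathcal P_-$.

**Energy at a fixed $(x,y)$.** Fix $x,y<0$ with $x\ne y$, put $c=|x|+|y|$, and let $L\to\infty$ along integers, for $v$ with $|G|<bL^2$. Since $K\ge8e^{2B}\ge8(1+2b)^2>b$, such $v$ lie in $E_L$. There $|g|/L^2\le b$ and $0\le1-e^{-|r|/L}\le c/L$, so
$$\Big|\Theta-1-\frac{|g|}{L^2}\Big|=\Big|-\frac{2\max(x,y)}L+(1-e^{-|r|/L})\Big(1+\frac g{L^2}\Big)\Big|\le\frac{(3+b)c}L,$$
uniformly in such $v$. Hence $\Phi^0/L\ge-\log(1+b)-o(1)>-B$ for $L$ large, so $\Phi=\Phi^0$ near such points, and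
$$\Phi_v=(1-\eta)\frac{V_v}\Theta=(1-\eta)\frac{e^{-|r|/L}g_v}{L\,\Theta} .$$
Here $|g_v|=(1-\delta)\gamma'D\ge(1-\delta)(1-\frac b{2K})D$, because $\gamma'\ge1-\mu|G|/L^2$. Also, as $|g|\le|G|$, $\Theta\le(1+\frac{|G|}{L^2})(1+o(1))$ uniformly. So
$$\int_E4|\Phi_v|^2dm\ \ge\ (1-\eta)^2(1-\delta)^2\Big(1-\frac b{2K}\Big)^2(1+o(1))\ I_L,\qquad I_L=\frac1{L^2}\int_{\{|G|<bL^2\}}\frac{4D^2}{(1+|G|/L^2)^2}\,dm .$$

**The limit of $I_L$.** Let $W_L(t)=L^{-2}\int_{\{|G|<tL^2\}}4D^2dm$, so $|W_L(t)-t|\le C_1L^{-2}$ by (7), and let $k(t)=(1+t)^{-2}$. For $|G|<bL^2$ write $k(|G|/L^2)=k(b)-\int_{|G|/L^2}^bk'(t)\,dt$. By Fubini,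
$$I_L=k(b)W_L(b)-\int_0^bk'(t)W_L(t)\,dt\ \longrightarrow\ k(b)\,b-\int_0^bk'(t)\,t\,dt=\int_0^b\frac{dt}{(1+t)^2}=\frac b{1+b} .$$

**Conclusion.** By Fatou over the probability measure $\lambda$,
$$\liminf_{L\to\infty}J(\Phi_{(L)})\ \ge\ (1-\eta)^2(1-\delta)^2\Big(1-\frac b{2K}\Big)^2\frac b{1+b} .$$
Since $K\ge8(1+2b)^2$, letting $b\to\infty$ and $\eta,\delta\to0$ makes the right side tend to $1$. As $J\le1$ on $\mathcal P_-$ (Proposition 4), $\sup_{\mathcal P_-}J=1$ and $0\le v_-(\omega)\le1536\inf_{\mathcal P_-}(1-J)=0$.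

This proves (6). So $v_+(\omega)=+\infty$ and $v_-(\omega)=0$ for our metric $\omega$ on $H\times H$, and by metric independence of the two conditions for every Hermitian metric. Together with Section 3, Theorem A is proved. $\blacksquare$

**Remark (all volumes occur).** The smooth $\varphi$ with $\omega+dd^c\varphi>0$ form a convex set, on which the volume is positive and, along segments, a polynomial in the parameter. Hence its values form an interval in $(0,\infty)$. For $\varphi_\tau$ as in Proposition 4 and $\kappa\in(0,1)$, $\omega+dd^c((1-\kappa)\varphi_\tau)=(1-\kappa)(\omega+dd^c\varphi_\tau)+\kappa\,\omega>0$. Letting $\kappa\to0^+$, we see that the interval has infimum $0$ and supremum $+\infty$. So the volumes $\int_M(\omega+dd^c\varphi)^4$ over this set fill exactly $(0,+\infty)$, although on each factor the volume is constant.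

## 9. Every pair of dimensions $n,m\ge2$: products of $H$ with tori

**Proof of Theorem B(1).** Let $X=H\times A$ and $Y=H\times A'$ with complex tori $A,A'$ of dimensions $n-2$ and $m-2$ (a point if the dimension is $0$).

**Step 1: each factor has both properties.** On $X$ take $\Omega=\omega_H+\omega_A$ with $dd^c\omega_H=0$ and $\omega_A$ Kähler. Then $dd^c\Omega=0$, and $d\Omega\wedge d^c\Omega=d\omega_H\wedge d^c\omega_H=0$, a $6$-form on a surface. By (5), $dd^c\Omega^j=0$ for all $j$, and Lemma 1 applies. The same holds for $Y$.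

**Step 2: the product has neither.** We have $X\times Y\cong(H\times H)\times A''$ with $A''$ a torus of dimension $k=n+m-4$ and Kähler form $\omega_{A''}$. For bounded $\varphi\in\mathrm{PSH}(H\times H,\omega)$, its pullback to $X\times Y$ is bounded and $(\omega+\omega_{A''})$-psh. In the expansion of the top power only the term of degree $4$ in $\omega+dd^c\varphi$ and degree $k$ in $\omega_{A''}$ survives:
$$\int_{X\times Y}(\omega+\omega_{A''}+dd^c\varphi)^{n+m}=\binom{n+m}4\int_{H\times H}(\omega+dd^c\varphi)^4\cdot\int_{A''}\omega_{A''}^k .$$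
By Theorem A these masses are unbounded and have infimum $0$. So $v_+=+\infty$ and $v_-=0$ for this metric, and by metric independence $X\times Y$ has neither property. $\blacksquare$
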